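# Finite lifespan below the ground state for a one-dimensional focusing Schrödinger equation with a potential

## 1. A bound for the whole lifespan

**Theorem 1.** Let $p>5$. Let $V\ge 0$ be a function in $L^1(\mathbb R)+L^\infty(\mathbb R)$, differentiable in the distribution sense, with $xV'=W_1+W_2$, $W_1\in L^1(\mathbb R)$, $W_2\in L^\infty(\mathbb R)$, and
$$-xV'(x)-2V(x)\le 0\qquad\text{for a.e. }x\in\mathbb R. \tag{1}$$
Let $\mathcal H$ be the form domain of $-\partial_x^2+V$, which under these assumptions is $H^1(\mathbb R)$. Let $u_0\in\mathcal H$ and let $u$ be the solution, on its maximal existence interval $I\ni 0$, of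
$$i\partial_tu+\partial_x^2u-Vu+|u|^{p-1}u=0,\qquad u(0)=u_0. \tag{2}$$
Assume
$$M(u_0)^\sigma E_V(u_0)<M(Q)^\sigma E_0(Q),\qquad \|u_0\|_{L^2}^\sigma\|u_0\|_{\dot H^1_V}>\|Q\|_{L^2}^\sigma\|\partial_xQ\|_{L^2}. \tag{3}$$
Then $I$ is bounded. More precisely $|I|\le T_*$, where $T_*$ depends only on $p$, $M(u_0)$, $\|W_1\|_{L^1}$, $\|W_2\|_{L^\infty}$ and
$$\kappa=\min\Big\{1,\;1-\frac{M(u_0)^\sigma E_V(u_0)}{M(Q)^\sigma E_0(Q)}\Big\}\in(0,1]. \tag{4}$$
No parity of $u_0$ or $V$ and no decay of $u_0$ is assumed.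

The notation is
$$M(u)=\|u\|_{L^2}^2,\qquad E_V(u)=\tfrac12\|\partial_xu\|_{L^2}^2+\tfrac12\int V|u|^2dx-\tfrac1{p+1}\|u\|_{L^{p+1}}^{p+1},$$
$E_0$ is the energy with $V=0$, $s_c=\frac12-\frac2{p-1}$, $\sigma=\frac{1-s_c}{s_c}$, $\|f\|_{\dot H^1_V}=\|(-\partial_x^2+V)^{1/2}f\|_{L^2}$, and $Q$ is the unique even positive $H^1$ solution of $-Q''+Q=|Q|^{p-1}Q$.

When $V=0$, scaling makes the bound explicit up to a constant.

**Theorem 2.** Let $V=0$.
(i) Under (3), $|I|\le C(p,\kappa)\,M(u_0)^{1/s_c}$; in particular $|I|\le C(p)M(u_0)^{1/s_c}$ if $u_0\ne0$ and $E_0(u_0)\le0$.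
(ii) No exponent other than $1/s_c$ is possible in (i).
(iii) Every $C(p,\cdot)$ for which (i) holds satisfies $C(p,\kappa)\to\infty$ as $\kappa\to0$.
(iv) Finite-time blow-up fails in general if both strict inequalities in (3) are replaced by non-strict ones.

## 2. Blow-up, grow-up, and sample potentials and data

The solution *blows up* in positive (negative) time if the maximal existence time in that direction is finite. It *grows up* in positive (negative) time if it is global in that direction and $\limsup\|\partial_xu(t)\|_{L^2}=\infty$ as $t\to+\infty$ ($t\to-\infty$). Under the hypotheses of Theorem 1 it is known that exactly one of four things occurs: (a) blow-up in both directions, (b) blow-up in positive and grow-up in negative time, (c) blow-up in negative and grow-up in positive time, (d) grow-up in both directions. It is also known that only (a) occurs if $xu_0\in L^2$. The paper "Global dynamics below the ground state for the focusing semilinear Schrödinger equation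 with a linear potential" asks whether (b)–(d) can be excluded when $u_0$ and $V$ are even and $xu_0\in L^2$ is not assumed; it states that this is not known and gives the one-dimensional setting as the reason. Theorem 1 answers the question: a bounded $I$ means that only (a) occurs, for even data and in fact for all data.

Some potentials satisfy (1) and some do not. For $V=(1+x^2)^{-1}$ we have $xV'=-2x^2(1+x^2)^{-2}$, which is bounded, and $-xV'-2V=-2(1+x^2)^{-2}\le0$. For $V=|x|^{-a}$ with $0<a<1$ the distribution $xV'$ is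
$$\langle xV',\zeta\rangle=-\int V(x\zeta)'=-\int|x|^{-a}\zeta-\int x|x|^{-a}\zeta'=-\int|x|^{-a}\zeta+(1-a)\int|x|^{-a}\zeta=-a\int|x|^{-a}\zeta ,$$
so $xV'=-aV\in L^1+L^\infty$ and $-xV'-2V=(a-2)V\le0$. On the other hand $V=e^{-x^2}$ gives $-xV'-2V=(2x^2-2)e^{-x^2}>0$ for $|x|>1$, and (1) fails.

The simplest solution to keep in mind is $e^{it}Q$ with $V=0$. It is global and bounded, and both relations in (3) hold for it with equality. Theorem 2(iv) is exactly this remark. In Section 11 we see that $(1+\eta)Q$ with any $\eta>0$ satisfies (3), so the theorem says that this arbitrarily small push makes the solution die in finite time in both directions.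

Throughout, $\gamma=\frac{p-1}{p+1}$, $\rho=|u|^2$, $M=M(u_0)$, $E=E_V(u_0)$, and $\|\cdot\|_q$ is the $L^q(\mathbb R)$ norm.

## 3. Smooth solutions and conservation laws

The purpose of this section is to have a dense class of data for which every computation is legitimate. Let $H=-\partial_x^2+V$, defined through its form. Writing $V=V_1+V_2$ with $V_1\in L^1$, $V_2\in L^\infty$,
$$0\le\int V|u|^2\le\|V_1\|_1\|u\|_\infty^2+\|V_2\|_\infty\|u\|_2^2,$$
so $\|(H+1)^{1/2}u\|_2$ is a norm equivalent to the $H^1$ norm. The group $e^{-itH}$ is unitary for it, and its generator on $H^1$ is $-iH$ with domain $D(H^{3/2})$, dense in $H^1$. Since $p>5$, the map $z\mapsto|z|^{p-1}z$ is $C^2$ in the real sense. As $H^1(\mathbb R)$ is an algebra embedded in $L^\infty$, the map $u\mapsto i|u|^{p-1}u$ is $C^1$ on $H^1$ (as a real Banach space), with derivative bounded on bounded sets; in particular it is Lipschitz on bounded sets. By Pazy, *Semigroups of Linear Operators*, Theorems 6.1.4 and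 6.1.5, there is a unique maximal solution $u\in C(I;H^1)$, its norm is unbounded near a finite end of $I$, and $u_0\in D(H^{3/2})$ implies $u\in C^1(I;H^1)$ with $u(t)\in D(H^{3/2})\subset D(H)$.

Solutions depend continuously on the data. Let $J\subset I$ be a compact interval containing $0$, let $K=1+\max_J\|u\|$ in the norm above, and let $L$ be the Lipschitz constant of the nonlinearity on the ball of radius $K$. As long as another solution $v$ stays in this ball, Duhamel's formula and Gronwall's inequality give $\|u(t)-v(t)\|\le e^{L|t|}\|u(0)-v(0)\|$. If $\|u(0)-v(0)\|\le\frac12e^{-L|J|}$, then $v$ never leaves the ball on $J$, so it exists on all of $J$. Thus $v\to u$ in $C(J;H^1)$ as $v(0)\to u(0)$, and existence times are lower semicontinuous.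

For $u_0\in D(H^{3/2})$ the equation holds in $L^2$ as
$$u_t=i\Theta,\qquad \Theta=u_{xx}-Vu+|u|^{p-1}u\in L^2. \tag{5}$$
Since $Vu\in L^1_{loc}$, also $u_{xx}\in L^1_{loc}$, and $u_x$ is continuous. Now $\int\Theta\bar u=-\|H^{1/2}u\|_2^2+\|u\|_{p+1}^{p+1}$ is real, so $\frac d{dt}M(u)=2\,\mathrm{Re}\int\bar u\,i\Theta=0$. Also $\frac d{dt}E_V(u)=-\mathrm{Re}\int\Theta\bar u_t=-\mathrm{Re}\int\Theta\,\overline{i\Theta}=0$. By density and continuous dependence, mass and energy are conserved for all $H^1$ data.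

## 4. Coercivity from the sharp Gagliardo–Nirenberg inequality

Write $g=\|u_x\|_2$ and $h=\|u\|_{\dot H^1_V}$, so $h^2=g^2+\int V\rho\ge g^2$. The next lemma turns the static condition (3) into a lower bound valid at all times.

**Lemma 1.** Assume (3). Put $\delta=\frac{\kappa(p-5)}2>0$ and $h_0^2=(M(Q)/M)^\sigma\|Q'\|_2^2>0$. For every $t\in I$,
$$2\gamma\|u(t)\|_{p+1}^{p+1}-4h(t)^2\ \ge\ \delta\,\big(g(t)^2+h_0^2\big). \tag{6}$$

*Proof.* We use the sharp inequality $\|v\|_{p+1}^{p+1}\le C_*\|v\|_2^{(p+3)/2}\|v_x\|_2^{(p-1)/2}$, with equality at $v=Q$.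

**Step 1: reduce energy to one variable.** A computation gives $s_c=\frac{p-5}{2(p-1)}$, $1-s_c=\frac{p+3}{2(p-1)}$, so $\sigma=\frac{p+3}{p-5}$ and $\sigma+\frac{p+3}4=\frac{(p+3)(p-1)}{4(p-5)}=\sigma\frac{p-1}4$. With $X=M^{\sigma/2}h$ and $g\le h$, the inequality yields
$$M^\sigma E\ge F(X):=\tfrac12X^2-\tfrac{C_*}{p+1}X^{(p-1)/2}. \tag{7}$$

**Step 2: locate the maximum of $F$.** Multiplying the equation of $Q$ by $Q$ and integrating gives $\|Q'\|_2^2+\|Q\|_2^2=\|Q\|_{p+1}^{p+1}$. The first integral $Q'^2=Q^2-\frac2{p+1}Q^{p+1}$ gives $\|Q'\|_2^2=\|Q\|_2^2-\frac2{p+1}\|Q\|_{p+1}^{p+1}$. Adding,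
$$\|Q\|_{p+1}^{p+1}=\tfrac{2(p+1)}{p-1}\|Q'\|_2^2,\qquad 2(p-1)E_0(Q)=(p-5)\|Q'\|_2^2 .$$
Let $X_Q=\|Q\|_2^\sigma\|Q'\|_2$. Equality at $Q$ says $C_*X_Q^{(p-1)/2}=M(Q)^\sigma\|Q\|_{p+1}^{p+1}=\frac{2(p+1)}{p-1}X_Q^2$. Hence $F(X_Q)=M(Q)^\sigma E_0(Q)$, and
$$X_QF'(X_Q)=X_Q^2-\tfrac{p-1}{2(p+1)}C_*X_Q^{(p-1)/2}=0.$$
Since $\frac{p-1}2>2$, $F$ increases on $[0,X_Q]$ and decreases on $[X_Q,\infty)$.

**Step 3: trap $X(t)$.** By conservation, (7) and (3), $F(X(t))\le M^\sigma E<F(X_Q)$, so $X(t)\neq X_Q$ on $I$. As $X$ is continuous and $X(0)>X_Q$, we get $X(t)>X_Q$ on $I$, which means $h(t)^2>h_0^2$.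

**Step 4: conclude.** By (4), $M^\sigma E\le(1-\kappa)M(Q)^\sigma E_0(Q)$, so
$$2(p-1)M^\sigma E\le(1-\kappa)(p-5)X_Q^2\le(1-\kappa)(p-5)M^\sigma h^2.$$
Since $\|u\|_{p+1}^{p+1}=(p+1)(\frac12h^2-E)$,
$$2\gamma\|u\|_{p+1}^{p+1}-4h^2=(p-5)h^2-2(p-1)E\ge\kappa(p-5)h^2=2\delta h^2\ge\delta(g^2+h_0^2).\qquad\square$$

## 5. The localized virial identity

We need the second time derivative of $\int\Phi|u|^2$ for weights as rough as the ones that will appear: $\Phi\in C^2_c$ with $\Phi'''$ only in $L^2$.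

**Lemma 2.** Let $\Phi\in C_c^2(\mathbb R)$ be real with $\Phi'''\in L^2$ and $\Phi'(x)=-x$ near $0$. Then $y(t)=\int\Phi|u|^2$ is $C^2$ on $I$ and
$$y''=\int\Phi''\big(4|u_x|^2-2\gamma|u|^{p+1}\big)+\int\Phi'''\rho_x-2\int\frac{\Phi'}x\,(xV')\,\rho\,dx. \tag{8}$$

*Proof.* **Step 1: first derivative, for $u_0\in D(H^{3/2})$.** By (5), and since $V\rho$ and $|u|^{p+1}$ are real,
$$y'=2\,\mathrm{Re}\int\Phi\bar u\,i\Theta=-2\,\mathrm{Im}\int\Phi\bar uu_{xx}=2P,\qquad P=\mathrm{Im}\int\Phi'\bar uu_x .$$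

**Step 2: second derivative.** As $u\in C^1(I;H^1)$, $P$ is $C^1$. Integrating by parts in the term with $u_{tx}$ and using $\mathrm{Im}(-\bar u_xu_t)=\mathrm{Im}(\bar u_tu_x)$,
$$P'=2\,\mathrm{Im}\int\Phi'\bar u_tu_x-\mathrm{Im}\int\Phi''\bar uu_t=-2\,\mathrm{Re}\int\Phi'\bar\Theta u_x-\mathrm{Re}\int\Phi''\bar u\Theta .$$
Since $u_x$ is continuous, $u_{xx},Vu\in L^1_{loc}$ and $\Phi$ has compact support, the three parts of $\Theta$ may be treated separately. The first integral equals
$$-\int\Phi'(|u_x|^2)_x+\int\Phi'V\rho_x-\tfrac2{p+1}\int\Phi'(|u|^{p+1})_x=\int\Phi''|u_x|^2+\int\Phi'V\rho_x+\tfrac2{p+1}\int\Phi''|u|^{p+1}.$$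
The second equals
$$\int\Phi''|u_x|^2+\tfrac12\int\Phi'''\rho_x+\int\Phi''V\rho-\int\Phi''|u|^{p+1}.$$
As $1-\frac2{p+1}=\gamma$, we obtain
$$y''=2P'=\int\Phi''(4|u_x|^2-2\gamma|u|^{p+1})+\int\Phi'''\rho_x+2\int V(\Phi'\rho)_x .$$

**Step 3: the potential term.** The function $\chi=\Phi'/x$ is $C^1$ with compact support, because $\chi=-1$ near $0$. Since $\rho\in C^1$, $\zeta=\chi\rho\in C^1_c$. The definition of the distribution $xV'$ gives $\int V(x\zeta)_x=-\int(xV')\zeta$ for $\zeta\in C_c^\infty$, and by mollification for $\zeta\in C_c^1$. As $\Phi'\rho=x\zeta$, the last term is $-2\int\frac{\Phi'}x(xV')\rho$.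

**Step 4: general data.** Take $u_{0,n}\in D(H^{3/2})$ with $u_{0,n}\to u_0$ in $H^1$. The quantities $y$, $P$ and the right side of (8) are Lipschitz on bounded sets of $H^1$: $\|\rho\|_{L^1\cap L^\infty}$ and $\|\rho_x\|_2$ are controlled by $\|u\|_{H^1}^2$, and differences likewise. So they converge uniformly on compact subintervals of $I$, and (8) passes to the limit. $\square$

## 6. Finite variance, and how every fixed cutoff fails

If one could take $\Phi=-\frac{x^2}2$ in (8), the argument would end at once. Formally, using (1),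
$$y''=2\gamma\|u\|_{p+1}^{p+1}-4g^2+2\int(xV')\rho\ \ge\ 2\gamma\|u\|_{p+1}^{p+1}-4h^2\ \ge\ \delta h_0^2>0,$$
while $y=-\frac12\int x^2\rho\le0$. A function with $y''\ge\delta h_0^2$ on a half-line tends to $+\infty$, so $u$ could not be global in either direction. The obstacle is that $\int x^2\rho$ may be infinite.

The first thing to try is to cut off: fix an even $\Phi\in C^2_c$ with $\Phi'''\in L^2$ that equals $-\frac{x^2}2$ plus a constant near $0$. This fails for every such $\Phi$, already for $V=0$ and even data. Since $\int\Phi''=0$ and $\Phi''=-1$ near $0$, there is $x_0>0$ with $\Phi''(x_0)>0$. Take a real $w\in C_c^\infty(-1,1)$, $w\ne0$, and for $\lambda>1/x_0$ let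
$$v_\lambda(x)=\lambda^{1/2}\big[w(\lambda(x-x_0))+w(\lambda(-x-x_0))\big].$$
The two bumps have disjoint supports, and $v_\lambda$ is even with
$$\|v_\lambda\|_2^2=2\|w\|_2^2,\qquad\|v_\lambda'\|_2^2=2\lambda^2\|w'\|_2^2,\qquad\|v_\lambda\|_{p+1}^{p+1}=2\lambda^{(p-1)/2}\|w\|_{p+1}^{p+1}.$$
Since $\frac{p-1}2>2$, $E_0(v_\lambda)\to-\infty$. When $E_0\le0$ and $v\ne0$, (7) gives $F(X)\le0$ with $X>0$, which forces $X>X_Q$. So $v_\lambda$ satisfies (3) for large $\lambda$. But (8) at $t=0$ reads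
$$y''(0)\le8\|\Phi''\|_\infty\lambda^2\|w'\|_2^2-4\gamma\lambda^{(p-1)/2}\big(\Phi''(x_0)\|w\|_{p+1}^{p+1}+o(1)\big)+O(\lambda^{3/2})\to-\infty,$$
where the last term bounds $\|\Phi'''\|_2\|\rho_x\|_2$. The breaking point is visible: the nonlinear term at a place where $\Phi''>-1$ costs a multiple of $\|u\|_{p+1}^{p+1}$, of order $g^{(p-1)/2}$ here. No fixed multiple of the $g^2$ available in (6) absorbs it, and evenness does not prevent the density from being large at $\pm x_0$.

So $\Phi''$ may exceed $-1$ only where the density is small, and this region moves with $u$. A weight $\Phi_t$ that varies in time would bring terms with $\partial_t\Phi_t$, which we cannot control. The remedy is to let the weight be the maximizer of a variational problem. Then its time derivative never enters, by the following observation.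

**Lemma 3.** Let $Z:I\to[0,B]$ be continuous on an open interval $I$, and let $\beta>0$. Suppose that for every $t\in I$ there is $y_t\in C^2(I)$ with
$$Z(s)\ge Z(t)+y_t(s)-y_t(t)\quad(s\in I),\qquad y_t''(t)\ge\beta. \tag{9}$$
Then $|I|\le\sqrt{8B/\beta}$.

*Proof.* Using (9) with $s=t\pm\tau$,
$$\liminf_{\tau\to0}\frac{Z(t+\tau)+Z(t-\tau)-2Z(t)}{\tau^2}\ge y_t''(t)\ge\beta .$$
We claim that $Z-\frac12\beta t^2$ is convex. Let $\beta'<\beta$ and $f=Z-\frac12\beta't^2$; its lower second symmetric derivative is at least $\beta-\beta'>0$ everywhere. If $f$ were not convex, then on some compact interval $f$ minus its chord would have a positive maximum at an interior point, where the symmetric second differences of $f$ are $\le0$ for small $\tau$, a contradiction. Now let $\beta'\uparrow\beta$. Convexity at the midpoint of $[t_0,t_0+T]\subset I$ gives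
$$0\le Z(t_0+\tfrac T2)\le\tfrac12\big(Z(t_0)+Z(t_0+T)\big)-\tfrac{\beta T^2}8\le B-\tfrac{\beta T^2}8 ,$$
that is, $T\le\sqrt{8B/\beta}$. $\square$

If $Z(t)$ is a supremum over *time-independent* weights $\psi$ of $\int\psi\rho(t)$ plus a constant depending on $\psi$, and $\Psi_t$ is a maximizer at time $t$, then the inequality in (9) holds with $y_t(s)=\int\Psi_t\rho(s)$, because $\Psi_t$ is a competitor at every other time. Three demands must be met: $Z$ is bounded by the mass; the maximizer satisfies $\psi''=-1$ wherever the density is not small; and it is regular enough for (8).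

## 7. Maximizing over weights at one level

To get boundedness we charge a price $c>0$ per unit of $\int\psi$. Let $\mathcal D$ be the set of even, continuous, integrable $\varrho\ge0$, $\varrho\not\equiv0$, with $\varrho\to0$ at infinity.

**Definition (weights and value).** Let $\mathcal K$ be the set of even, continuous, compactly supported $\psi\ge0$ such that $\psi+\frac{x^2}2$ is convex. For $\varrho\in\mathcal D$ and $c>0$,
$$J_c(\psi;\varrho)=\int\psi(\varrho-c)\,dx,\qquad Z_c[\varrho]=\sup_{\psi\in\mathcal K}J_c(\psi;\varrho).$$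

For example $\frac12(b^2-x^2)_+\in\mathcal K$, as $\frac12(b^2-x^2)_++\frac{x^2}2=\frac12\max\{b^2,x^2\}$. Letting $b\to\infty$ shows that without the price the supremum would be infinite; with it, $J_c\le\frac12b^2\|\varrho\|_1-\frac23cb^3$ on this family.

**Definition (level function).** Let $S_\varrho(x)=\int_0^x(x-s)\varrho(s)\,ds$, so $S_\varrho''=\varrho$, and $U_c=\frac c2x^2-S_\varrho$. Put
$$G(x,y)=\frac{2[S_\varrho(y)-S_\varrho(x)-S_\varrho'(x)(y-x)]}{(y-x)^2}=\int_0^12(1-r)\,\varrho(x+r(y-x))\,dr,\qquad G(x,x)=\varrho(x),$$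
$$\Gamma(x)=\sup_yG(x,y),\qquad O_c=\{\Gamma>c\},\qquad A_c=\mathbb R\setminus O_c .$$

So $G(x,y)$ is a weighted average of $\varrho$ over the segment from $x$ to $y$, and $\Gamma$ is a maximal function. The meaning of $O_c$ comes from
$$U_c(y)-U_c(x)-U_c'(x)(y-x)=\tfrac12\big(c-G(x,y)\big)(y-x)^2. \tag{10}$$
Together with the continuity of $G(x,\cdot)$ at $y=x$, this shows that $x\in A_c$ if and only if $U_c$ lies above its tangent line at $x$. Thus $A_c$ is the contact set of $U_c$ with its convex envelope.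

We collect elementary facts about $\Gamma$. First, $\Gamma\ge\varrho$; $\Gamma$ is even since $G(-x,-y)=G(x,y)$; and $\Gamma>0$ everywhere, by choosing $y$ so that the open segment between $x$ and $y$ contains a point where $\varrho>0$. For two densities, $|\Gamma_1-\Gamma_2|\le\|\varrho_1-\varrho_2\|_\infty$. Shifting a segment gives
$$|G(x',y+x'-x)-G(x,y)|\le\sup_z|\varrho(z+x'-x)-\varrho(z)|,$$
so $\Gamma$ is continuous, and Lipschitz if $\varrho$ is Lipschitz. Since $G(x,y)\le2\|\varrho\|_1/|y-x|$ tends to $0$ as $|y|\to\infty$ and $\Gamma(x)>0$, the supremum defining $\Gamma(x)$ is attained. Finally $\Gamma(x)\to0$ as $|x|\to\infty$: given $\eta>0$, $G(x,y)\le\eta$ if $|y-x|\ge2\|\varrho\|_1/\eta$, and otherwise $G(x,y)\le\sup\{\varrho(z):|z-x|\le2\|\varrho\|_1/\eta\}\to0$. Hence $O_c$ is open, bounded and symmetric, and $\Gamma=c$ at each endpoint of a component of $O_c$.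

**Example (one tent).** Let $\varrho=(1-|x|)_+$ and $0<c<1$. Then $U_c''=c-\varrho$ is negative for $|x|<1-c$ and positive for $|x|>1-c$, so the even function $U_c$ has two wells $\pm b_c$ with $U_c'(b_c)=0$, i.e. $cb_c=\int_0^{b_c}\varrho$. The envelope is constant on $[-b_c,b_c]$ and equals $U_c$ outside. So $O_c=(-b_c,b_c)$ with
$$b_c=\tfrac1{2c}\ \ (c\le\tfrac12),\qquad b_c=2(1-c)\ \ (\tfrac12\le c<1),\qquad\Gamma(x)=1-\tfrac{|x|}2\ \ (|x|\le1),\qquad\Gamma(x)=\tfrac1{2|x|}\ \ (|x|\ge1),$$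
and $O_c=\emptyset$ for $c\ge1$.

**Example (two tents).** Put such tents at $\pm A$, with $A\ge2$, and let $\frac1{2A}<c\le\frac12$. For $x\ge0$, $S_\varrho$ only sees the right tent, and $U_c'(x)=cx$ to its left, $cx-1$ to its right. At $A\mp\frac1{2c}$ the slopes are both $cA-\frac12$. Up to an affine function this is the previous example, translated, and $A-\frac1{2c}>0$, so $O_c$ consists of the two intervals $\pm A+(-\frac1{2c},\frac1{2c})$. The set $O_c$ follows the density wherever it sits.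

**Lemma 4.** Let $\omega=(a,b)$ be a component of $O_c$. There is an affine $\ell\le U_c$ touching $U_c$ at $a$ and at $b$. Consequently $w:=U_c-\ell\ge0$ satisfies $w=w'=0$ at $a,b$ and $w''=c-\varrho$. Also $\int_\omega\varrho=c|\omega|$ and $G(a,b)=G(b,a)=c$.

*Proof.* The aim is to show that the tangents at $a$ and $b$ coincide. On $A_c$ the function $U_c'$ is nondecreasing: add the two tangent inequalities at $x$ and $y$. So $k_0:=U_c'(a)\le k_1:=U_c'(b)$. Suppose $k_0<k<k_1$. As $S_\varrho(x)\le|x|\|\varrho\|_1$, the function $U_c-kx$ is coercive; let $x_k$ be a minimizer. Then $U_c'(x_k)=k$ and $U_c$ lies above its tangent at $x_k$, so $x_k\in A_c$. Monotonicity on $A_c$ forces $a<x_k<b$, contradicting $\omega\cap A_c=\emptyset$. Hence $k_0=k_1=k$, and by the tangent inequalities both $a$ and $b$ minimize $U_c-kx$. Take $\ell=kx+\min(U_c-kx)$. Then $0=w'(b)-w'(a)=\int_\omega(c-\varrho)$. By (10), $U_c(b)=U_c(a)+U_c'(a)(b-a)$ means $G(a,b)=c$, and symmetrically $G(b,a)=c$.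 $\square$

Define $\psi_c=\frac12(x-a)(b-x)$ on each component $(a,b)$ of $O_c$ and $\psi_c=0$ on $A_c$.

**Lemma 5.** $\psi_c\in\mathcal K$ and $Z_c[\varrho]=J_c(\psi_c;\varrho)$. Moreover
$$0\le\psi_c\le\frac{\|\varrho\|_1^2}{8c^2},\qquad0\le Z_c[\varrho]\le\frac{\|\varrho\|_1^3}{8c^2},\qquad|Z_c[\varrho_1]-Z_c[\varrho_2]|\le\frac{\max_i\|\varrho_i\|_1^2}{8c^2}\|\varrho_1-\varrho_2\|_1. \tag{11}$$

*Proof.* **Step 1: admissibility.** Since $\frac12(x-a)(b-x)+\frac{x^2}2=\frac{a+b}2x-\frac{ab}2$ and $\frac12(x-a)(b-x)\le0$ off $(a,b)$,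
$$\psi_c+\tfrac{x^2}2=\max\Big\{\tfrac{x^2}2,\ \sup_{(a,b)}\big(\tfrac{a+b}2x-\tfrac{ab}2\big)\Big\},$$
a finite supremum of convex functions, hence convex and continuous. As $O_c$ is bounded and symmetric, $\psi_c\in\mathcal K$.

**Step 2: upper bound for every competitor.** Let $\psi\in\mathcal K$; then $\psi''$ is a measure with $\psi''\ge-dx$. On $A_c$ we have $\varrho\le\Gamma\le c$, so $\psi(\varrho-c)\le0$. On a component $\omega$ let $\tilde w=w\mathbf 1_\omega$. By Lemma 4 it is $C^{1,1}$ with compact support, and $\tilde w''=(c-\varrho)\mathbf 1_\omega$ a.e. Hence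
$$\int_\omega\psi(\varrho-c)=-\int\psi\tilde w''=-\int\tilde w\,d\psi''\le\int_\omega w,$$
because $\tilde w\ge0$. Summing, $J_c(\psi;\varrho)\le\sum_\omega\int_\omega w$.

**Step 3: equality for $\psi_c$.** On $[a,b]$ the function $\psi_c$ is a smooth parabola with $\psi_c''=-1$, and $w=w'=0$ at $a,b$. Two integrations by parts give $\int_\omega\psi_c(\varrho-c)=-\int_a^b\psi_cw''=\int_\omega w$. Since $\psi_c=0$ on $A_c$, $J_c(\psi_c;\varrho)=\sum_\omega\int_\omega w$; the sum converges because $\psi_c(\varrho-c)$ is integrable.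

**Step 4: bounds.** From $c|\omega|=\int_\omega\varrho\le\|\varrho\|_1$ and $\psi_c\le|\omega|^2/8$ we get the first bound. The second follows from $0\in\mathcal K$ and $Z_c\le\int\psi_c\varrho$. Testing $\varrho_2$ with the maximizer of $\varrho_1$ gives $Z_c[\varrho_2]\ge Z_c[\varrho_1]+\int\psi_c[\varrho_1](\varrho_2-\varrho_1)$; exchange the roles for the third. $\square$

In the one-tent example with $c\le\frac12$, $\psi_c=\frac12(b_c^2-x^2)_+$ and
$$Z_c=\Big(\tfrac12b_c^2-\tfrac1{12}\Big)-c\cdot\tfrac23b_c^3=\tfrac16b_c^2-\tfrac1{12}=\tfrac1{24c^2}-\tfrac1{12}.$$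

Two demands are now met: $Z_c$ is bounded by the mass, and $\psi_c''=-1$ except on $A_c$, where $\varrho\le c$. The third is not: $\psi_c''$ has a point mass $\frac{|\omega|}2$ at both endpoints of each component $\omega$. So $\psi_c'''$ contains derivatives of point masses, and the term $\int\Phi'''\rho_x$ in (8) has no meaning for $u\in H^1$. We therefore smear the level $c$.

## 8. Averaging over levels on a logarithmic scale

Fix $\varepsilon\in(0,\frac14]$, $c_2>0$ and $c_1=c_2e^{-2/\varepsilon}$. Put $\theta(s)=\varepsilon\sin^2\big(\frac{\pi\varepsilon}2(s-\ln c_1)\big)$ for $s\in[\ln c_1,\ln c_2]$, an interval of length $2/\varepsilon$, and $\theta=0$ elsewhere. Then $\theta\in C^1(\mathbb R)$, $0\le\theta\le\varepsilon$, $|\theta'|\le\frac\pi2\varepsilon^2\le\varepsilon$ and $\int\theta=\varepsilon\cdot\frac12\cdot\frac2\varepsilon=1$. Let $m(c)=\theta(\ln c)/c$ and $N(c)=\int_c^\infty m$. Then $\int m\,dc=1$, $N=1$ on $(0,c_1]$, $N=0$ on $[c_2,\infty)$, and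
$$c\,m(c)\le\varepsilon,\qquad c^2|m'(c)|=|\theta'(\ln c)-\theta(\ln c)|\le2\varepsilon. \tag{12}$$
Define
$$\mathcal Z[\varrho]=\int Z_c[\varrho]\,m(c)\,dc,\qquad\Psi[\varrho]=\int\psi_c\,m(c)\,dc .$$
These are well defined: $c\mapsto Z_c$ is nonincreasing, and so is $c\mapsto\psi_c(x)$ because the sets $O_c$ are nested and $(x-a)(b-x)$ grows with the interval. Also $\psi_c(x)$ is continuous in $x$, so it is jointly measurable. Everything is bounded, and $\Psi$ is even, with support in the compact set $\{\Gamma\ge c_1\}$. Since $\psi_c[\varrho]$ is a competitor for every density,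
$$\mathcal Z[\varrho']\ge\mathcal Z[\varrho]+\int\Psi[\varrho]\,(\varrho'-\varrho)\,dx\qquad(\varrho,\varrho'\in\mathcal D). \tag{13}$$

We next compute $\Psi''$. The tool is the coarea formula for a Lipschitz function $\Gamma$ on the line: for measurable $q\ge0$,
$$\int q|\Gamma'|\,dx=\int\sum_{x\in\Gamma^{-1}(c)}q(x)\,dc.$$
For $\Gamma=(1-|x|)_+$ and $q=1$ both sides are $2$.

**Lemma 6.** Let $\varrho\in\mathcal D$ be Lipschitz and $\Psi=\Psi[\varrho]$. Then $\Psi\in C^2_c$ and
$$\Psi''=-1+\nu,\qquad\nu=N(\Gamma)+(\Gamma-\varrho)\,m(\Gamma). \tag{14}$$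
Let $\mathcal G$ be the set of points where $\Gamma$ is differentiable and $\Gamma'\ne0$. Each $x\in\mathcal G$ is an endpoint of exactly one component of $\{\Gamma>\Gamma(x)\}$; if $L(x)$ is its length, then
$$|\Gamma'(x)|=\frac{2(\Gamma(x)-\varrho(x))}{L(x)}. \tag{15}$$
For a.e. $x\notin\mathcal G$, $\Gamma=\varrho$ and $\Gamma'=0$. For a.e. $c>0$, $\Gamma^{-1}(c)$ is finite, contained in $\mathcal G$, and equal to the set of endpoints of components of $O_c$.

*Proof.* **Step 1: differentiate $G$ in its first variable.** For $y\ne x$, the derivative in $x$ of $S_\varrho(y)-S_\varrho(x)-S_\varrho'(x)(y-x)$ is $-\varrho(x)(y-x)$, hence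
$$\partial_xG(x,y)=\frac2{y-x}\big(G(x,y)-\varrho(x)\big). \tag{16}$$

**Step 2: points of $\mathcal G$.** Let $x\in\mathcal G$ and $c=\Gamma(x)$. Near $x$, $\Gamma>c$ on one side and $\Gamma<c$ on the other. So $x$ is an endpoint of exactly one component of $O_c$; let $y$ be the other endpoint. By Lemma 4, $G(x,y)=c=\Gamma(x)$, while $G(\cdot,y)\le\Gamma$ everywhere. So $\Gamma-G(\cdot,y)$ has a minimum at $x$, and $\Gamma'(x)=\partial_xG(x,y)=2(\Gamma-\varrho)(x)/(y-x)$. This is (15). In particular $\Gamma>\varrho$ on $\mathcal G$, and $L=2(\Gamma-\varrho)/|\Gamma'|$ is measurable.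

**Step 3: points outside $\mathcal G$.** If $\Gamma$ is differentiable at $x$ and $\Gamma(x)>\varrho(x)$, a maximizer $y$ of $G(x,\cdot)$ satisfies $y\ne x$, and the argument of Step 2 gives $\Gamma'(x)=2(\Gamma-\varrho)(x)/(y-x)\ne0$, so $x\in\mathcal G$. By Rademacher's theorem, $\Gamma'=0$ and $\Gamma=\varrho$ a.e. off $\mathcal G$.

**Step 4: fibers.** The coarea formula with $q=\mathbf 1_{\{\Gamma\ge c_0\}}$, which has compact support, shows that $\Gamma^{-1}(c)$ is finite for a.e. $c>c_0$, for each $c_0>0$. With $q=\mathbf 1_{\mathbb R\setminus\mathcal G}$ its left side is $0$ by Step 3, so $\Gamma^{-1}(c)\subset\mathcal G$ for a.e. $c$. For such $c$ every point of $\Gamma^{-1}(c)$ is an endpoint of exactly one component of $O_c$, and every endpoint lies in $\Gamma^{-1}(c)$.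

**Step 5: the formula for $\Psi''$.** For $\varphi\in C_c^\infty$, two integrations by parts on each component give
$$\int\psi_c\varphi''=\sum_{\omega=(a,b)}\Big[\tfrac{|\omega|}2\big(\varphi(a)+\varphi(b)\big)-\int_\omega\varphi\Big]$$
for a.e. $c$. Integrate against $m(c)\,dc$. The last part gives $-\int\varphi\int_0^{\Gamma(x)}m\,dc\,dx=-\int\varphi\,(1-N(\Gamma))\,dx$. The first part is, by Step 4, the coarea formula and (15),
$$\int m(c)\sum_{x\in\Gamma^{-1}(c)}\tfrac12L(x)\varphi(x)\,dc=\int_{\mathcal G}m(\Gamma)\,\tfrac12L|\Gamma'|\,\varphi\,dx=\int m(\Gamma)(\Gamma-\varrho)\,\varphi\,dx,$$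
the last equality because $\Gamma=\varrho$ a.e. off $\mathcal G$. This is (14) in the sense of distributions. Since $\nu$ is continuous, $\Psi\in C^2$; its support is in $\{\Gamma\ge c_1\}$. $\square$

The tent lets us check (15) by hand. For $0<x<1$ the component of $\{\Gamma>\Gamma(x)\}$ is $(-x,x)$, $\Gamma-\varrho=\frac x2$ and $2\cdot\frac x2/(2x)=\frac12=|\Gamma'|$. For $x>1$, $2\cdot\frac1{2x}/(2x)=\frac1{2x^2}=|\Gamma'|$.

## 9. The virial functional at the optimal weight

Two adjustments fit the weight to the potential. First, we symmetrize the density. Second, we add a fixed bump $\Lambda$ at the origin. It forces $\Psi'=-x$ on $[-3R,3R]$, as (8) requires near $0$, and it pushes all other components beyond $3R$, where the factor $1/x$ in the potential term of (8) is small.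

Fix $R\ge1$ and $\Lambda(x)=8c_2\min\{1,(2-|x|/R)_+\}$: even, Lipschitz, supported in $[-2R,2R]$, $\int\Lambda=24c_2R$. For $v\in H^1$ let $\rho=|v|^2$, $f=|v_x|^2$, $\rho_s(x)=\frac12(\rho(x)+\rho(-x))$, $f_s$ likewise, and $\varrho=\rho_s+\Lambda\in\mathcal D$. With $g=\|v_x\|_2$ we have $\int f_s=g^2$. From $|\rho'|\le2\sqrt{\rho f}$ and Cauchy–Schwarz,
$$|\rho_s'(x)|\le\sqrt{\rho f}(x)+\sqrt{\rho f}(-x)\le2\sqrt{\rho_sf_s}(x).$$

**The central component.** We claim $\Gamma>c_2$ on $[-3R,3R]$. For $|x|\le R$, $\Gamma\ge\Lambda=8c_2$. For $R<x\le3R$ take $y=-R$: the point $x+r(y-x)$ lies in $[-R,R]$ for $r\ge r_0=\frac{x-R}{x+R}$, so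
$$\Gamma(x)\ge8c_2\int_{r_0}^12(1-r)\,dr=8c_2(1-r_0)^2=8c_2\Big(\frac{2R}{x+R}\Big)^2\ge2c_2 .$$
For $x<0$ use evenness. So for every $c\in[c_1,c_2]$ one component of $O_c$ is a symmetric interval $(-b_c,b_c)$ with $b_c>3R$; call it *central*. All other components avoid $[-3R,3R]$. There $\varrho=\rho_s$, so Lemma 4 gives $c|\omega|=\int_\omega\rho_s$ and $|\omega|\le\|v\|_2^2/c_1$. Moreover $\nu=0$ where $\Gamma\ge c_2$, in particular on $[-3R,3R]$, so $\Psi''=-1$ there and, $\Psi$ being even, $\Psi'=-x$ there.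

For an even $\Psi\in C_c^2$ with $\Psi'''\in L^2$ and $\Psi'=-x$ near $0$ put
$$\mathcal B[v;\Psi]=\int\Psi''(4f-2\gamma|v|^{p+1})+\int\Psi'''\rho_x-2\int\tfrac{\Psi'}x(xV')\rho . \tag{17}$$

**Proposition 7.** For every $v\in H^1$ there is an even $\Psi\in C_c^2$ with $\Psi'''\in L^2$ and $\Psi'=-x$ on $[-3R,3R]$ such that:

(i) $\mathcal Z[\varrho']\ge\mathcal Z[\varrho]+\int\Psi(\varrho'-\varrho)$ for all $\varrho'\in\mathcal D$, where $\varrho=\rho_s+\Lambda$;

(ii) with $\mathcal M=\|v\|_2^2$ and $h=\|v\|_{\dot H^1_V}$,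
$$\mathcal B[v;\Psi]\ge2\gamma\|v\|_{p+1}^{p+1}-4h^2-70\sqrt\varepsilon\,g^2-4\gamma(2c_2)^{\frac{p-1}2}\mathcal M-\frac{2c_2}R-\frac{\mathcal M}{3c_1R}\big(\|W_1\|_1\mathcal M^{1/2}g+\|W_2\|_\infty\mathcal M\big).$$

*Proof.* Steps 1 to 5 treat $v\in C_c^\infty$, Step 6 the general case.

**Step 1: set up, for $v\in C_c^\infty$.** Then $\varrho$ and $\Gamma$ are Lipschitz, and we take $\Psi=\Psi[\varrho]$. By Lemma 6, $\Psi'''=\nu_x$; as $N$ and $m$ are $C^1$, $\nu$ is Lipschitz. Since $\nu=1$ where $\Gamma<c_1$ and $\nu=0$ where $\Gamma>c_2$, $\nu_x$ is bounded with compact support, so $\Psi'''\in L^2$. Part (i) is (13). From $\Psi''=-1+\nu$,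
$$\mathcal B=-4g^2+2\gamma\|v\|_{p+1}^{p+1}+\mathcal B_1+\mathcal B_2+\mathcal B_3,$$
$$\mathcal B_1=\int\nu(4f-2\gamma|v|^{p+1}),\qquad\mathcal B_2=\int\nu_x\rho_x,\qquad\mathcal B_3=-2\int\tfrac{\Psi'}x(xV')\rho .$$

**Step 2: $\mathcal B_1$, where the density is small.** By (12), $0\le\nu\le1+\varepsilon\le2$. Where $\nu>0$ we have $\Gamma\le c_2$, so $\rho\le2\rho_s\le2\varrho\le2\Gamma\le2c_2$. Dropping $4\nu f\ge0$,
$$\mathcal B_1\ge-4\gamma(2c_2)^{(p-1)/2}\mathcal M .$$

**Step 3: reduce $\mathcal B_2$ to one integral.** Since $\nu$ is even, $\nu_x$ is odd and only the odd part $\rho_s'$ of $\rho_x$ counts: $\mathcal B_2=\int\nu_x\rho_s'$. From (14) and $N'=-m$ the two terms $\pm m(\Gamma)\Gamma_x$ cancel, and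
$$\nu_x=-m(\Gamma)\varrho_x+(\Gamma-\varrho)\,m'(\Gamma)\,\Gamma_x\qquad\text{a.e.} \tag{18}$$
Up to a null set this is supported in $\Sigma=\{c_1\le\Gamma\le c_2\}\subset\{|x|>3R\}$, where $\varrho=\rho_s\le\Gamma$. The first term costs
$$\int m(\Gamma)\rho_s'^2\le4\int m(\Gamma)\rho_sf_s\le4\int\Gamma m(\Gamma)f_s\le4\varepsilon g^2 .$$
For the second, (12), $|\rho_s'|\le2\sqrt{\rho_sf_s}\le2\sqrt{\Gamma f_s}$ and $4\varepsilon g\mathcal W^{1/2}\le2\sqrt\varepsilon g^2+2\varepsilon^{3/2}\mathcal W$ give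
$$\int_\Sigma(\Gamma-\rho_s)|m'(\Gamma)||\Gamma_x||\rho_s'|\le4\varepsilon\int_\Sigma f_s^{1/2}(\Gamma-\rho_s)\Gamma^{-3/2}|\Gamma_x|\le2\sqrt\varepsilon\,g^2+2\varepsilon^{3/2}\mathcal W,$$
$$\mathcal W=\int_\Sigma(\Gamma-\rho_s)^2\,\Gamma^{-3}\,\Gamma_x^2\,dx .$$

**Step 4: bound $\mathcal W$ level by level.** Off $\mathcal G$ we have $\Gamma_x=0$ a.e. On $\mathcal G$ replace one factor $|\Gamma_x|$ by (15), use $0\le\Gamma-\rho_s\le\Gamma$, and apply the coarea formula:
$$\mathcal W\le2\int_{\Sigma\cap\mathcal G}\Big(\frac{\Gamma-\rho_s}\Gamma\Big)^2\frac{|\Gamma_x|}L\,dx=2\int_{c_1}^{c_2}\ \sum_{x\in\Gamma^{-1}(c)}\Big(\frac{c-\rho_s(x)}c\Big)^2\frac1{L(x)}\,dc .$$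
For a.e. $c$ the sum runs over the endpoints of the components of $O_c$. Let $x$ be an endpoint of a noncentral component $\omega$ with $|\omega|=L$. Since $c=\frac1L\int_\omega\rho_s$ is the mean of $\rho_s$ on $\omega$,
$$0\le c-\rho_s(x)\le\int_\omega|\rho_s'|\le2\Big(\int_\omega\rho_s\Big)^{1/2}\Big(\int_\omega f_s\Big)^{1/2}=2(cL)^{1/2}\Big(\int_\omega f_s\Big)^{1/2},$$
so its summand is at most $\frac4c\int_\omega f_s$. The noncentral components are disjoint and have two endpoints each, so together they contribute at most $\frac8cg^2$. Each of the two central endpoints contributes at most $\frac1{6R}$. Hence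
$$\mathcal W\le16\ln\frac{c_2}{c_1}\,g^2+\frac{2c_2}{3R}=\frac{32}\varepsilon\,g^2+\frac{2c_2}{3R}. \tag{19}$$
Here the logarithmic scale pays off: $\mathcal W$ is of size $\varepsilon^{-1}g^2$, but it enters with the factor $\varepsilon^{3/2}$. As $\varepsilon\le\frac14$,
$$\mathcal B_2\ge-(4\varepsilon+66\sqrt\varepsilon)\,g^2-\tfrac43\varepsilon^{3/2}\tfrac{c_2}R\ge-70\sqrt\varepsilon\,g^2-\frac{2c_2}R .$$

**Step 5: $\mathcal B_3$, the potential.** For fixed $x$, $\psi_c'(x)$ exists for all $c\ne\Gamma(x)$: if $c<\Gamma(x)$ then $x\in O_c$, and if $c>\Gamma(x)$ then $\psi_c=0$ near $x$. The $\psi_c$ with $c\in[c_1,c_2]$ are uniformly Lipschitz, since component lengths are at most $\|\varrho\|_1/c_1$. By dominated convergence $\Psi'(x)=\int\psi_c'(x)m(c)\,dc$. On the central component $\psi_c'=-x$; on the others $|\psi_c'|\le\frac{|\omega|}2\le\frac{\mathcal M}{2c_1}$; off $\overline{O_c}$, $\psi_c'=0$. So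
$$\Psi'=-x\,\eta+\mu,\qquad\eta(x)=\int\mathbf 1_{\{|x|<b_c\}}m(c)\,dc\in[0,1],\qquad|\mu|\le\frac{\mathcal M}{2c_1},\qquad\mu=0\text{ for }|x|\le3R .$$
By (1), $xV'\ge-2V$, and $V\ge0$, so
$$\mathcal B_3=2\int\eta\,(xV')\rho-2\int\frac\mu x(xV')\rho\ \ge\ -4\int V\rho-\frac{\mathcal M}{3c_1R}\int|xV'|\rho .$$
Since $\|\rho\|_\infty\le\|v\|_2\|v_x\|_2$, $\int|xV'|\rho\le\|W_1\|_1\mathcal M^{1/2}g+\|W_2\|_\infty\mathcal M$. As $4g^2+4\int V\rho=4h^2$, adding Steps 2, 3, 4 and 5 gives (ii).

**Step 6: general $v\in H^1$ by approximation.** Take $v_n\in C_c^\infty$, $v_n\to v$ in $H^1$, and mark the corresponding objects by $n$. Then $\varrho_n\to\varrho$ in $L^1$ and uniformly, $\rho_n'\to\rho'$ in $L^2$, and $\Gamma_n\to\Gamma$ uniformly. For large $n$ all $\Psi_n$ are supported in $\{\Gamma_n\ge c_1\}\subset\{\Gamma\ge c_1/2\}$, which is compact. Since $N$ and $m$ are bounded and Lipschitz, $\Psi_n''=-1+N(\Gamma_n)+(\Gamma_n-\varrho_n)m(\Gamma_n)$ converges uniformly. Integrating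 from the left of the common support, $\Psi_n$ converges in $C^2$ to some $\Psi\in C_c^2$, even, with $\Psi'=-x$ on $[-3R,3R]$.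

Next, $\Psi_n'''$ is bounded in $L^2$. In (18) the term $m(\Gamma_n)\rho_{s,n}'$ is, because $m$ is bounded. The other term is supported in $\Sigma_n$, and there by (12)
$$|(\Gamma_n-\varrho_n)m'(\Gamma_n)\Gamma_{n,x}|^2\le\frac{4\varepsilon^2}{c_1}\,\Gamma_n^{-3}(\Gamma_n-\varrho_n)^2\,\Gamma_{n,x}^2,$$
whose integral is controlled by (19). So $\Psi'''\in L^2$ and $\Psi_n'''\rightharpoonup\Psi'''$ weakly in $L^2$.

Part (i) passes to the limit because, by (11), $\mathcal Z$ is Lipschitz in $L^1$ on $L^1$-bounded sets (with $c\ge c_1$). Finally $\mathcal B[v_n;\Psi_n]\to\mathcal B[v;\Psi]$. In the first term of (17), $\Psi_n''$ converges uniformly and $4f_n-2\gamma|v_n|^{p+1}$ in $L^1$. In the second, a weakly convergent factor meets a strongly convergent one in $L^2$. In the third, $(xV')\rho_n\to(xV')\rho$ in $L^1$, and $\Psi_n'/x\to\Psi'/x$ uniformly, both being $-1$ on $[-3R,3R]$. The right side of (ii) is continuous in $v\in H^1$, so (ii) holds for $v$. $\square$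

## 10. Proof of Theorem 1

Let $u$ satisfy (3); then $M>0$. Recall $\delta$ and $h_0$ from Lemma 1; they depend only on $p,\kappa,M$.

**Step 1: choose the parameters, in this order.** Take $\varepsilon\in(0,\frac14]$ with $70\sqrt\varepsilon\le\frac\delta4$. Then take $c_2>0$ with $4\gamma(2c_2)^{(p-1)/2}M\le\frac18\delta h_0^2$, and $c_1=c_2e^{-2/\varepsilon}$. Finally take $R\ge1$ so large that
$$\frac{2c_2}R+\frac M{3c_1R}\big(\|W_1\|_1M^{1/2}g+\|W_2\|_\infty M\big)\le\frac\delta4g^2+\frac\delta8h_0^2\qquad\text{for all }g\ge0 .$$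
This is possible: the term linear in $g$ has the form $\frac{a}{R}g\le\frac\delta4g^2+\frac{a^2}{\delta R^2}$, and the remaining constants tend to $0$ as $R\to\infty$. All choices depend only on $p,\kappa,M,\|W_1\|_1,\|W_2\|_\infty$.

**Step 2: a lower bound at every time.** For $t\in I$ let $\Psi_t$ be given by Proposition 7 for $v=u(t)$. By (6) and Proposition 7(ii),
$$\mathcal B[u(t);\Psi_t]\ge\delta(g^2+h_0^2)-\tfrac\delta2g^2-\tfrac\delta4h_0^2\ge\beta:=\tfrac12\delta h_0^2>0 .$$

**Step 3: apply Lemma 3.** Let $\overline Z(t)=\mathcal Z[\rho_s(t)+\Lambda]$, where $\rho(t)=|u(t)|^2$. Since $u\in C(I;L^2)$, $\rho_s$ is continuous in time with values in $L^1$, and (11) shows that $\overline Z$ is continuous with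
$$0\le\overline Z(t)\le B:=\frac{(M+24c_2R)^3}{8c_1^2}.$$
For fixed $t$ let $y_t(s)=\int\Psi_t\rho(s)\,dx$. As $\Psi_t$ is even, $\int\Psi_t\rho_s(s)\,dx=y_t(s)$, and Proposition 7(i) reads $\overline Z(s)\ge\overline Z(t)+y_t(s)-y_t(t)$ for all $s\in I$. Lemma 2 applies to the fixed weight $\Phi=\Psi_t$, so $y_t\in C^2(I)$, and comparing (8) with (17), $y_t''(t)=\mathcal B[u(t);\Psi_t]\ge\beta$. Thus (9) holds, and
$$|I|\le T_*:=\sqrt{8B/\beta}<\infty .$$
So $u$ blows up in finite positive and in finite negative time. $\blacksquare$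

## 11. Scaling and the ground state: proof of Theorem 2

Now $V=0$ and $W_1=W_2=0$, so $T_*=T_*(p,\kappa,M)$. Put $u_\lambda(t,x)=\lambda^{2/(p-1)}u(\lambda^2t,\lambda x)$. Then
$$M(u_\lambda)=\lambda^{\frac4{p-1}-1}M(u)=\lambda^{-2s_c}M(u),$$
the lifespan is multiplied by $\lambda^{-2}$, and both $\|\partial_xu_\lambda\|_2^2$ and $E_0(u_\lambda)$ carry the factor $\lambda^{2(1-s_c)}$. Since $s_c\sigma=1-s_c$, condition (3) and $\kappa$ are invariant.

**Part (i).** Choose $\lambda$ with $M(u_\lambda)=M(Q)$, that is $\lambda^2=(M(u_0)/M(Q))^{1/s_c}$. Theorem 1 for $u_\lambda$ gives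
$$|I|=\lambda^2|I(u_\lambda)|\le\lambda^2T_*(p,\kappa,M(Q))=C(p,\kappa)\,M(u_0)^{1/s_c}.$$
If $E_0(u_0)\le0$ and $u_0\ne0$, then by (7) $F(X)\le0$ with $X>0$, which forces $X>X_Q$ because $F>0$ on $(0,X_Q]$. So (3) holds, and $\kappa=1$ by (4).

**Part (ii).** Suppose $|I|\le C\,M(u_0)^\alpha$ held with some $\alpha\ne1/s_c$ and a constant depending on $p,\kappa$. Applying this to $u_\lambda$ gives $|I(u)|\le C\lambda^{2-2s_c\alpha}M(u_0)^\alpha$ for every $\lambda>0$. Letting $\lambda\to0$ or $\lambda\to\infty$ gives $|I(u)|=0$, which is absurd. The class of data is nonempty by part (iii); for data with $E_0\le0$ use a large multiple of $Q$.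

**Part (iii).** For $\eta>0$ let $u_0=(1+\eta)Q$. It is an optimizer in the Gagliardo–Nirenberg inequality, so (7) is an equality: $M^\sigma E_0=F(X)$ with $X=(1+\eta)^{\sigma+1}X_Q>X_Q$. As $F$ is strictly decreasing beyond $X_Q$, (3) holds. For small $\eta$, $\kappa_\eta=1-F(X)/F(X_Q)$ is continuous and strictly increasing in $\eta$, with $\kappa_\eta\to0$ as $\eta\to0$. So every small $\kappa$ equals $\kappa_\eta$ for exactly one small $\eta=\eta(\kappa)$, and $\eta(\kappa)\to0$ as $\kappa\to0$. Since $e^{it}Q$ is global, lower semicontinuity of the existence times (Section 3) shows that the lifespans for $(1+\eta)Q$ tend to $\infty$ as $\eta\to0$, while $M(u_0)\to M(Q)$. Therefore $C(p,\kappa)\ge|I|\,M(u_0)^{-1/s_c}\to\infty$ as $\kappa\to0$.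

**Part (iv).** The function $e^{it}Q$ solves (2) with $V=0$, because $-Q+Q''+Q^p=0$. It is global and bounded in $H^1$, and both relations in (3) hold for it with equality. $\blacksquare$
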